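
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{definition}{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Polynomial and entire multiples of universal Taylor series}


\begin{abstract}
Let $U(\mathbb D,0)$ be the class of holomorphic functions $f$ on the unit disk $\mathbb D$ with the following property: on every compact set $K\subset\mathbb C\setminus\mathbb D$ with connected complement, the Taylor partial sums of $f$ at $0$ approximate uniformly every function that is continuous on $K$ and holomorphic in its interior. We show that a polynomial $p\not\equiv0$ satisfies $p\,U(\mathbb D,0)\subset U(\mathbb D,0)$ if and only if all its zeros lie in $\mathbb D$; the same criterion, no zeros in $\mathbb C\setminus\mathbb D$, holds for entire multipliers. There is a single $f\in U(\mathbb D,0)$ such that $pf\notin U(\mathbb D,0)$ for every polynomial $p\not\equiv0$ with a zero in $\mathbb C\setminus\mathbb D$. For a fixed entire multiplier $\varphi\not\equiv0$ with such a zero, the functions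 $f\in U(\mathbb D,0)$ with $\varphi f\notin U(\mathbb D,0)$ form a meager but dense set. For the function $f$ above we also determine, on certain compact sets, which functions the partial sums of $pf$ still approximate.
\end{abstract}

\section{The question and the results}

Let $\mathbb D$ be the open unit disk in $\mathbb C$ and let $H(\mathbb D)$ be the space of holomorphic functions on $\mathbb D$, with the topology of uniform convergence on compact sets. For $g(z)=\sum_{k\ge0}g_kz^k\in H(\mathbb D)$ put
\[
S_n(g)(z)=\sum_{k=0}^n g_kz^k ,\qquad n=0,1,2,\dots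
\]
Call a compact set $K\subset\mathbb C\setminus\mathbb D$ \emph{admissible} if its complement $K^c$ is connected. Let $A(K)$ be the space of functions that are continuous on $K$ and holomorphic in the interior $K^\circ$, with the norm $\|h\|_K=\sup_K|h|$. (The set $K=\emptyset$ is allowed, with $\|\cdot\|_\emptyset=0$.)

\begin{definition}[Nestoridis]
A function $f\in H(\mathbb D)$ belongs to $U(\mathbb D,0)$ if for every admissible $K$ and every $h\in A(K)$ there is a subsequence $\{\lambda_n\}$ of the positive integers with $\|S_{\lambda_n}(f)-h\|_K\to0$.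
\end{definition}

Note that $K$ may contain pieces of the unit circle. The following question was posed in \cite{MW}: \emph{if $p$ is a non-constant polynomial and $f\in U(\mathbb D,0)$, is $pf\in U(\mathbb D,0)$?}

The facts recorded there point toward a positive answer. The class $U(\mathbb D,0)$ is a dense $G_\delta$ subset of $H(\mathbb D)$. If $f\in U(\mathbb D,0)$ and $a\in\mathbb D$, then $(z-a)f\in U(\mathbb D,0)$. And for any $a\in\mathbb C$ there is a residual set $G\subset U(\mathbb D,0)$ such that $(z-a)f\in U(\mathbb D,0)$ for all $f\in G$. So only zeros outside $\mathbb D$ are in doubt, and for such a zero generic functions cause no trouble.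

A one-line computation shows what is at stake. If $f=\sum a_kz^k$, then
\begin{equation}\label{eq:linear}
S_n\bigl((z-a)f\bigr)(z)=(z-a)S_n(f)(z)-a_nz^{n+1}.
\end{equation}
Suppose the correction $a_nz^{n+1}$ is negligible on $K$. Then to approximate $h$ by the left-hand side one approximates $h/(z-a)$ by $S_n(f)$, and this is possible if $a\notin K$. If $|a|\ge1$, however, $K$ may contain $a$. At that point
\begin{equation}\label{eq:ata}
S_n\bigl((z-a)f\bigr)(a)=-a_na^{n+1},
\end{equation}
so the correction is all there is. We shall show that there are $f\in U(\mathbb D,0)$ for which it vanishes at all indices $n=2^j$, and that this is enough to destroy the universality of $(z-a)f$.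

\begin{theorem}\label{thm:A}
There is $f\in U(\mathbb D,0)$ such that $pf\notin U(\mathbb D,0)$ for \emph{every} polynomial $p\not\equiv0$ having at least one zero in $\mathbb C\setminus\mathbb D$.
\end{theorem}

Thus the answer to the question is no, already for $p(z)=z-1$ and $p(z)=z-2$. The location of the zeros is the only obstruction, also for entire multipliers.

\begin{theorem}\label{thm:B}
Let $\varphi\not\equiv0$ be entire. Then $\varphi f\in U(\mathbb D,0)$ for all $f\in U(\mathbb D,0)$ if and only if $\varphi$ has no zero in $\mathbb C\setminus\mathbb D$. In particular, a polynomial $p\not\equiv0$ satisfies $p\,U(\mathbb D,0)\subset U(\mathbb D,0)$ if and only if all zeros of $p$ lie in $\mathbb D$.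
\end{theorem}

\begin{theorem}\label{thm:C}
Let $\varphi\not\equiv0$ be entire and $E_\varphi=\{f\in U(\mathbb D,0):\varphi f\notin U(\mathbb D,0)\}$. Then $E_\varphi$ is meager in $H(\mathbb D)$. If $\varphi$ has a zero in $\mathbb C\setminus\mathbb D$, then $E_\varphi$ is dense in $H(\mathbb D)$.
\end{theorem}

The last theorem says how much universality survives. It involves a large arc, which will accompany us throughout. For $b\ge1$ put
\begin{equation}\label{eq:constants}
R=e^4b,\qquad \rho=2R,\qquad \delta=\frac{\pi}{3\log(2\rho)},\qquad
A_b=\{\rho e^{i\theta}:\delta\le\theta\le2\pi-\delta\}.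
\end{equation}
Since $\log(2\rho)\ge4$, we have $0<\delta<\pi$. So $A_b$ is a circle of radius $\rho>b$ with a small gap.

\begin{theorem}\label{thm:D}
\begin{enumerate}
\item[\textup{(i)}] Let $\varphi\not\equiv0$ be entire, $f\in U(\mathbb D,0)$, $K$ admissible and $h_1\in A(K)$. Then some subsequence $S_{\lambda_n}(\varphi f)$ converges to $\varphi h_1$ uniformly on $K$.
\item[\textup{(ii)}] Let $f$ be the function constructed in the proof of Theorem~\textup{\ref{thm:A}}, $p\not\equiv0$ a polynomial, $b\ge1$ larger than the moduli of all zeros of $p$, $K'\subset\{1\le|z|\le b\}$ admissible, and $K=K'\cup A_b$. Then $h\in A(K)$ is a uniform limit on $K$ of some subsequence $S_{\lambda_n}(pf)$ if and only if $h|_{K'}\in\overline{p\,A(K')}$, the closure being taken in $A(K')$.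
\end{enumerate}
\end{theorem}

Part (i) is the positive half: every $\varphi h_1$ can be reached, for every $f\in U(\mathbb D,0)$. Part (ii) says that for our $f$, and for sets completed by the arc, nothing else can be reached except limits of such functions. If the zeros of $p$ are simple, the condition in (ii) just says that $h$ vanishes at the zeros of $p$ in $K'$ (Remark~\ref{rem:simple}).

We shall use two classical theorems. \emph{Mergelyan's theorem}: if $K$ is compact with $K^c$ connected, then polynomials are dense in $A(K)$. \emph{Fabry's gap theorem} (see \cite[Ch.~11]{Remmert}): if $\sum_k c_kt^{n_k}$, $n_1<n_2<\cdots$, has radius of convergence in $(0,\infty)$ and $n_k/k\to\infty$, then the circle of convergence is a natural boundary, that is, the sum extends holomorphically across none of its points.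

\section{\texorpdfstring{The idea for $p(z)=z-1$}{The idea for p(z)=z-1}}\label{sec:idea}

Let $f=\sum a_kz^k\in U(\mathbb D,0)$ satisfy $a_{2^j}=0$ for all $j\ge0$; such functions exist by Lemma~\ref{lem:gaps} below. Put $g=(z-1)f=\sum g_kz^k$. By \eqref{eq:ata} with $a=1$,
\[
S_{2^j}(g)(1)=-a_{2^j}=0\qquad(j\ge0).
\]
By itself this is no obstacle to universality: the sums $S_n(g)$ may do their approximating at indices $n$ that are not powers of $2$. We need to transport the information from an index $2^j$ to an index $n$ of comparable size, and this is what the arc achieves.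

Suppose $g$ were universal. The set $K=\{1\}\cup A_1$ is admissible, so $S_n(g)\to1$ uniformly on $K$ along some sequence of indices $n$. Take $b=1$ in \eqref{eq:constants}. For these $n$, the polynomial $S_n(g)$ has degree at most $n$ and is bounded on the circle $|z|=\rho$ except on a gap of normalized length $\delta/\pi$. On the gap it is at most of size $(2\rho)^{n}$ up to a factor $O(n)$, since $|g_k|=O(2^k)$. We average $\log^+|S_n(g)|$ against the Poisson kernel, which is at most $3$ for $|z|\le R=\rho/2$. By the choice of $\delta$ we find that there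
\[
|S_n(g)|\lesssim \exp\Bigl(\tfrac{3\delta}{\pi}\,n\log(2\rho)\Bigr)=e^n
\]
up to a factor $O(n)$. The radius $R=e^4$ is large, so Cauchy's estimate gives $|g_k|\lesssim e^{n-4k}$, again up to a factor $O(n)$, and $e^{n-4k}\le e^{-n}$ for $n/2\le k\le n$. So \emph{the upper half of the coefficients of $S_n(g)$ is exponentially small}. Exactly one power $m=2^j$ satisfies $n/2<m\le n$, and
\[
|S_n(g)(1)-S_{m}(g)(1)|\le\sum_{m<k\le n}|g_k|\to0 .
\]
Since $S_m(g)(1)=0$, this contradicts $S_n(g)(1)\to1$.

The gap has to be there, because a full circle would disconnect the complement of $K$; and it has to be short for the estimate above. The argument does not bound $S_n(g)$ uniformly in $n$ on $|z|\le R$: it gives only a bound of order $e^n$, up to a factor $O(n)$. What it controls is the upper half of the coefficients.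

Two ingredients remain, both in the generality needed later: a precise form of the coefficient estimate (Section~\ref{sec:arc}) and the existence of universal functions with prescribed zero coefficients (Section~\ref{sec:gaps}).

\section{What the arc controls}\label{sec:arc}

We first check that the arc may always be added.

\begin{lemma}\label{lem:complement}
Let $b\ge1$ and let $K'\subset\{1\le|z|\le b\}$ be admissible. Then $K'\cap A_b=\emptyset$ and $K'\cup A_b$ is admissible.
\end{lemma}

\begin{proof}
The sets are disjoint since $\rho>b$. Let $\Omega=\{|z|>b\}\setminus A_b$. It consists of the annulus $\{b<|z|<\rho\}$, the set $\{|z|>\rho\}$, and the open gap $\{\rho e^{i\theta}:|\theta|<\delta\}$ that joins them, so $\Omega$ is connected. Every point of the complement of $K'\cup A_b$ of modulus $>b$ lies in $\Omega$. If $z_0\notin K'$ and $|z_0|\le b$, follow a path in the connected open set $K'^c$ from $z_0$ to a point of large modulus, and stop when the modulus first equals some fixed $b'\in(b,\rho)$. This part of the path avoids $A_b$ and ends in $\Omega$.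
\end{proof}

In particular $\{a\}\cup A_{|a|}$ is admissible if $|a|\ge1$.

\begin{lemma}\label{lem:arc}
Let $g=\sum g_kz^k\in H(\mathbb D)$, $C_0=\max\bigl(1,\max_{|z|=1/2}|g|\bigr)$, $b\ge1$ and $B\ge1$. If $n\ge1$ and $|S_n(g)|\le B$ on $A_b$, then
\begin{equation}\label{eq:coeff}
|g_k|\,b^k\le B^3C_0(n+1)e^{n-4k}\qquad(0\le k\le n).
\end{equation}
Consequently $|g_k|\,b^k\le B^3C_0(n+1)e^{-n}$ for $n/2\le k\le n$, and for every integer $m$ with $n/2\le m\le n$
\begin{equation}\label{eq:compare}
\sup_{|z|\le b}|S_n(g)(z)-S_m(g)(z)|\le B^3C_0(n+1)^2e^{-n}.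
\end{equation}
\end{lemma}

Note that $C_0$ depends only on $g$, not on $n$.

\begin{proof}
By Cauchy's estimate $|g_k|\le C_02^k$. As $2\rho\ge1$, it follows that $|S_n(g)|\le C_0(n+1)(2\rho)^n$ on $|z|=\rho$. The function $u=\log^+|S_n(g)|$ is continuous and subharmonic in $\mathbb C$, so for $|z|<\rho$ it is bounded by the Poisson integral of its values on $|z|=\rho$. For $|z|\le R=\rho/2$ the Poisson kernel (with respect to normalized arc length) is at most $\frac{\rho+|z|}{\rho-|z|}\le3$. On $A_b$ we have $u\le\log B$, and on the complementary arc, of normalized measure $\delta/\pi$, we have $u\le\log(C_0(n+1))+n\log(2\rho)$. Hence, for $|z|\le R$,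
\[
u(z)\le3\log B+\frac{3\delta}{\pi}\bigl(\log(C_0(n+1))+n\log(2\rho)\bigr)\le3\log B+\log(C_0(n+1))+n,
\]
because $\frac{3\delta}{\pi}\log(2\rho)=1$ and $\log(2\rho)\ge1$. So $|S_n(g)|\le B^3C_0(n+1)e^n$ on $|z|\le R$. Cauchy's estimate gives $|g_k|\le B^3C_0(n+1)e^nR^{-k}$ for $k\le n$, and $b/R=e^{-4}$ yields \eqref{eq:coeff}. For $k\ge n/2$ we have $n-4k\le-n$. Summing over $m<k\le n$ gives \eqref{eq:compare}.
\end{proof}

\section{Universal functions with prescribed gaps}\label{sec:gaps}

A set $\Lambda\subset\{0,1,2,\dots\}$ has \emph{density zero} if $\#(\Lambda\cap[0,x])=o(x)$ as $x\to\infty$. We want $f\in U(\mathbb D,0)$ whose coefficients vanish on such a set. Some sparseness of $\Lambda$ is needed: if $\Lambda$ is the set of odd numbers, then $f$ and its partial sums are even, so they satisfy $S_n(f)(2)=S_n(f)(-2)$ and cannot approximate arbitrary values on $K=\{2,-2\}$.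

We shall build $f$ as a sum of polynomials, each small on a large disk in $\mathbb D$ and correcting the values of the preceding partial sum on some $K$. So we need polynomial approximation without the exponents in $\Lambda$. By duality, an obstruction would be a measure whose moments vanish off $\Lambda$. The Cauchy transform of such a measure has a gap series at infinity, and Fabry's theorem will show that its Laurent expansion converges down to the small disk, so that $K$ produces no singularity.

\begin{lemma}\label{lem:approx}
Let $\Lambda$ have density zero, $0<r<1$, $K$ admissible, $q$ a polynomial and $\varepsilon>0$. There is a polynomial $P\in V:=\operatorname{span}\{z^k:k\ge0,\ k\notin\Lambda\}$ with $|P|\le\varepsilon$ on $\overline D_r=\{|z|\le r\}$ and $|P-q|\le\varepsilon$ on $K$.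
\end{lemma}

\begin{proof}
If $K=\emptyset$, take $P=0$. Otherwise let $L=\overline D_r\cup K$, a disjoint union.

\emph{The set $\mathbb C\setminus L$ is connected.} Two of its points can be joined by a path in $K^c$. If the path meets $\overline D_r$, choose $r''\in(r,1)$ smaller than the moduli of both endpoints, and replace the part between the first and the last point on $|w|=r''$ by an arc of this circle, which lies in $\mathbb D\subset K^c$.

\emph{Duality.} We must show that the function equal to $0$ on $\overline D_r$ and to $q$ on $K$ lies in the closure of $V$ in $C(L)$. By the Hahn--Banach and Riesz theorems it suffices that $\int_Kq\,d\mu=0$ for every complex Borel measure $\mu$ on $L$ that annihilates $V$. Fix such a $\mu$ and put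
\[
M(w)=\int_L\frac{d\mu(z)}{w-z},\qquad \mu_k=\int_L z^k\,d\mu(z).
\]
Then $M$ is holomorphic in $\mathbb C\setminus L$, we have $M(w)=\sum_{k\ge0}\mu_kw^{-k-1}$ for $|w|$ large, and $\mu_k=0$ for $k\notin\Lambda$. Let $\varrho=\limsup|\mu_k|^{1/k}$, which is finite because $L$ is bounded. The series defines a holomorphic function $F$ in $|w|>\varrho$, and $F=M$ near $\infty$.

\emph{Claim: $\varrho\le r$.} Suppose $\varrho>r$. The connected set $\mathbb C\setminus L$ contains points with $r<|w|<\min(1,\varrho)$. Take a path in $\mathbb C\setminus L$ that starts at a point of modulus so large that $F=M$ near it, and ends at a point with $r<|w|<\min(1,\varrho)$. Let $w_0$ be the first point of the path on $|w|=\varrho$. The part of the path before $w_0$ is connected and lies in $\{|w|>\varrho\}\setminus L$, where both $F$ and $M$ are holomorphic. Hence $F=M$ near each point of this part. Let $B_0\subset\mathbb C\setminus L$ be a disk centered at $w_0$ of radius less than $\varrho$. The set $B_0\cap\{|w|>\varrho\}$ is connected: each circle $|w|=t$ that it meets, it meets in an arc centered on the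 ray from $0$ through $w_0$, and the part of this ray in the set is a segment. It contains points of the path just before $w_0$, so $F=M$ on it, and $M$ continues $F$ holomorphically across $w_0$. In the variable $t=1/w$ we have $\sum\mu_kt^k=t^{-1}F(1/t)$ for $0<|t|<1/\varrho$. So this power series, whose radius of convergence is $1/\varrho\in(0,\infty)$, extends across the point $1/w_0$ of its circle of convergence. But its nonzero coefficients have indices $n_1<n_2<\cdots$ in $\Lambda$, so $k\le\#(\Lambda\cap[0,n_k])=o(n_k)$. This contradicts Fabry's theorem and proves the claim.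

\emph{Conclusion.} Now $F$ is holomorphic in $|w|>r$. The connected set $\mathbb C\setminus L$ is contained in $\{|w|>r\}$, so $F=M$ on all of $\mathbb C\setminus L$. Fix $r'$ with $r<r'<1$ and put $W=\{|w|>r'\}\supset K$. There is a cycle $\Gamma$ in $W\setminus K$ with index $1$ about every point of $K$ and index $0$ about every point outside $W$. For $z\in K$, Cauchy's formula gives $\frac1{2\pi i}\int_\Gamma\frac{q(w)}{w-z}\,dw=q(z)$. For $|z|\le r$ the integrand is holomorphic in $W$, where $\Gamma$ is null-homologous, and the integral vanishes. Hence, by Fubini's theorem,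
\[
\int_Kq\,d\mu=\int_L\frac1{2\pi i}\int_\Gamma\frac{q(w)}{w-z}\,dw\,d\mu(z)
=\frac1{2\pi i}\int_\Gamma q(w)M(w)\,dw=\frac1{2\pi i}\int_\Gamma q(w)F(w)\,dw=0,
\]
the last step by Cauchy's theorem, since $qF$ is holomorphic in $W$.
\end{proof}

\begin{lemma}\label{lem:gaps}
If $\Lambda$ has density zero, there is $f=\sum a_kz^k\in U(\mathbb D,0)$ with $a_k=0$ for all $k\in\Lambda$.
\end{lemma}

\begin{proof}
\emph{Countably many compact sets suffice.} For $m,l\in\{1,2,\dots\}$ and a polygonal path $\gamma$ with vertices in $\mathbb Q+i\mathbb Q$, leading from $0$ to a point of modulus $>m$, let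
\[
K_{\gamma,m,l}=\{1\le|z|\le m\}\setminus N_{1/l}(\gamma),
\]
where $N_{1/l}(\gamma)$ is the open $1/l$-neighborhood of $\gamma$. These sets are compact. The complement $\mathbb D\cup\{|z|>m\}\cup N_{1/l}(\gamma)$ is connected, because $N_{1/l}(\gamma)$ is connected and meets the other two connected sets. So the sets $K_{\gamma,m,l}$ form a countable family of admissible sets. Every nonempty admissible $K$ is contained in one of them: choose $m$ with $K\subset\{|z|\le m\}$, then such a path $\gamma$ inside the connected open set $K^c\ni0$, then $l$ with $1/l<\operatorname{dist}(\gamma,K)$.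

\emph{Construction.} Let $(K^{(j)},q^{(j)})_{j\ge1}$ enumerate all pairs of a set of this family and a polynomial with coefficients in $\mathbb Q+i\mathbb Q$, each pair occurring infinitely often. We choose inductively polynomials $P_j$ and integers $0=M_0<M_1<M_2<\cdots$ such that $P_j$ contains only powers $z^k$ with $M_{j-1}<k\le M_j$, $k\notin\Lambda$, and
\[
|P_j|\le2^{-j}\ \text{ on }|z|\le1-2^{-j},\qquad
\Bigl|\sum_{i\le j}P_i-q^{(j)}\Bigr|\le\frac1j\ \text{ on }K^{(j)}.
\]
To find $P_j$, apply Lemma~\ref{lem:approx} to the set $\Lambda\cup\{0,1,\dots,M_{j-1}\}$, which also has density zero, with $q=q^{(j)}-\sum_{i<j}P_i$, $K=K^{(j)}$, $r=1-2^{-j}$ and $\varepsilon=\min(2^{-j},1/j)$. Then take any $M_j>M_{j-1}$ with $M_j\ge\deg P_j$.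

The series $f=\sum_jP_j$ converges locally uniformly in $\mathbb D$. The blocks of exponents are disjoint, so $a_k=0$ for $k\in\Lambda$ and $S_{M_j}(f)=\sum_{i\le j}P_i$.

\emph{Universality.} Let $K$ be a nonempty admissible set and $h\in A(K)$. Choose a set $\widetilde K\supset K$ of the family. By Mergelyan's theorem $h$ is the uniform limit on $K$ of polynomials $q_\nu$, whose coefficients may be taken in $\mathbb Q+i\mathbb Q$. Each pair $(\widetilde K,q_\nu)$ occurs for infinitely many $j$, so we can choose $j_1<j_2<\cdots$ with $(K^{(j_\nu)},q^{(j_\nu)})=(\widetilde K,q_\nu)$. Then $\|S_{M_{j_\nu}}(f)-h\|_K\le1/j_\nu+\|q_\nu-h\|_K\to0$.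
\end{proof}

\section{Zeros outside the disk: proof of Theorem~\ref{thm:A}}

The argument of Section~\ref{sec:idea} works for any multiplier, once the partial sums at the powers of $2$ are small at the zero.

\begin{proposition}\label{prop:mechanism}
Let $\varphi$ be entire with $\varphi(a)=0$, $|a|\ge1$, let $f\in H(\mathbb D)$ and $g=\varphi f$. If $S_{2^j}(g)(a)\to0$ as $j\to\infty$, then $g\notin U(\mathbb D,0)$.
\end{proposition}

\begin{proof}
Let $b=|a|$ and $K=\{a\}\cup A_b$, which is admissible by Lemma~\ref{lem:complement}. If $g\in U(\mathbb D,0)$, then $S_n(g)\to1$ uniformly on $K$ along some sequence $n=\lambda_\nu\to\infty$, and $|S_n(g)|\le2$ on $A_b$ for large $\nu$. Let $m=2^j$ be the power of $2$ with $n/2<m\le n$. By \eqref{eq:compare} with $B=2$,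
\[
|S_n(g)(a)-S_m(g)(a)|\le8C_0(n+1)^2e^{-n}\to0 .
\]
Since $m\to\infty$, we have $S_m(g)(a)\to0$ and hence $S_n(g)(a)\to0$, contradicting $S_n(g)(a)\to1$.
\end{proof}

The condition $|a|\ge1$ allows $a$ to be a point of $K$. The condition $\varphi(a)=0$ is not used in this proof; it will serve to verify the hypothesis on $S_{2^j}(g)(a)$. For this we use the general form of \eqref{eq:linear}. If $\varphi=\sum\varphi_iz^i$ is entire and $f=\sum a_kz^k\in H(\mathbb D)$, then $S_n(\varphi f)$ collects the terms $\varphi_ia_kz^{i+k}$ with $i+k\le n$, while $\varphi S_n(f)$ collects those with $k\le n$. Therefore, for all $z\in\mathbb C$,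
\begin{equation}\label{eq:identity}
S_n(\varphi f)(z)=\varphi(z)S_n(f)(z)-\sum_{k\le n}\ \sum_{i>n-k}\varphi_ia_kz^{i+k}.
\end{equation}
For a polynomial of degree $d\le n$ the correction involves only the $d$ coefficients $a_k$ with $n-d<k\le n$. To kill it for all degrees at once, we let the gaps of $f$ before $2^j$ grow with $j$.

\begin{proof}[Proof of Theorem~\textup{\ref{thm:A}}]
Let
\[
\Lambda=\bigcup_{j\ge1}\{k:2^j-j<k\le2^j\}.
\]
Since $j\le2^{j-1}$, the $j$-th block lies in $(2^{j-1},2^j]$. For $x\ge1$ the set $[0,x]$ therefore meets only blocks with $j\le1+\log_2x$, and each block has $j$ elements. So $\#(\Lambda\cap[0,x])=O\bigl((1+\log x)^2\bigr)$, and $\Lambda$ has density zero. Let $f=\sum a_kz^k$ be the function given by Lemma~\ref{lem:gaps} for this $\Lambda$.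

Let $p\not\equiv0$ be a polynomial of degree $d$. For $j\ge\max(d,1)$ and $n=2^j$, the correction in \eqref{eq:identity} contains only $a_k$ with $2^j-d<k\le2^j$, and these vanish. Hence
\begin{equation}\label{eq:exact}
S_{2^j}(pf)=p\,S_{2^j}(f)\qquad(j\ge\max(d,1)).
\end{equation}
If $p(a)=0$ and $|a|\ge1$, then $d\ge1$ and $S_{2^j}(pf)(a)=0$ for $j\ge d$, so $pf\notin U(\mathbb D,0)$ by Proposition~\ref{prop:mechanism}.
\end{proof}

\section{Entire multipliers}

We turn to the positive statement, Theorem~\ref{thm:D}(i). By \eqref{eq:identity} we want $S_n(f)\to h_1$ on $K$ along indices for which the correction is negligible. The definition of $U(\mathbb D,0)$ lets us prescribe the behavior of $S_n(f)$ on a disjoint arc as well. Prescribing the value $0$ on $A_b$ makes the coefficients $a_k$ with $n/2\le k\le n$ small, again by Lemma~\ref{lem:arc}, and the lower ones meet only the small tail of $\varphi$.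

\begin{proof}[Proof of Theorem~\textup{\ref{thm:D}(i)}]
Let $\varphi=\sum\varphi_iz^i$ and $f=\sum a_kz^k$, and choose $b\ge1$ with $K\subset\{|z|\le b\}$. By Lemma~\ref{lem:complement}, $K\cup A_b$ is admissible and $K\cap A_b=\emptyset$. The function equal to $h_1$ on $K$ and to $0$ on $A_b$ belongs to $A(K\cup A_b)$. So along some sequence $n=\lambda_\nu\to\infty$ we have $S_n(f)\to h_1$ uniformly on $K$ and $S_n(f)\to0$ uniformly on $A_b$. For large $\nu$, $|S_n(f)|\le1$ on $A_b$, and Lemma~\ref{lem:arc} with $g=f$ and $B=1$ gives
\[
|a_k|b^k\le C_0(n+1)e^{-n}\qquad(n/2\le k\le n).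
\]
By Cauchy's estimate we also have $|a_k|\le C_02^k$ for all $k$. If $k<n/2$ and $i>n-k$, then $i>n/2$. Hence \eqref{eq:identity} gives, for $|z|\le b$,
\[
|S_n(\varphi f)-\varphi S_n(f)|\le\sum_{n/2\le k\le n}|a_k|b^k\sum_{i\ge0}|\varphi_i|b^i+\sum_{k<n/2}C_0(2b)^k\sum_{i>n/2}|\varphi_i|b^i .
\]
The first term is $O((n+1)^2e^{-n})$. As $\varphi$ is entire, $\sum_{i>n/2}|\varphi_i|b^i=O((4b)^{-n/2})$, so the second term is $O\bigl((n+1)(2b)^{n/2}(4b)^{-n/2}\bigr)=O\bigl((n+1)2^{-n/2}\bigr)$. Both tend to $0$. Since $\varphi$ is bounded on $K$, it follows that $S_n(\varphi f)\to\varphi h_1$ uniformly on $K$.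
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}}: sufficiency]
Suppose $\varphi$ has no zero in $\mathbb C\setminus\mathbb D$. Let $f\in U(\mathbb D,0)$, $K$ admissible and $h\in A(K)$. Then $h_1=h/\varphi\in A(K)$, and Theorem~\ref{thm:D}(i) provides a subsequence with $S_{\lambda_n}(\varphi f)\to\varphi h_1=h$ uniformly on $K$. So $\varphi f\in U(\mathbb D,0)$.
\end{proof}

For the necessity, note that for transcendental $\varphi$ every coefficient $a_k$ with $k\le n$ enters the correction in \eqref{eq:identity}, so gaps before $2^j$ can no longer be expected to remove it entirely. But gaps of length $o(2^j)$ before $2^j$ still have density zero, and they can be chosen long enough to make the correction at the zero of $\varphi$ small, because the coefficients of an entire function decay faster than any geometric sequence.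

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}}: necessity]
Let $\varphi(a)=0$ with $|a|\ge1$, and put $T(\omega)=\sum_{i\ge\omega}|\varphi_i||a|^i$. For $j\ge1$ and $m=2^j$ let $\omega_j\ge0$ be the least integer with
\begin{equation}\label{eq:omega}
(m+1)(2|a|)^{m}\,T(\omega_j)\le\frac1m .
\end{equation}
It exists because $T(\omega)\to0$.

\emph{We have $\omega_j=o(2^j)$.} Fix $s\in\{1,2,\dots\}$. As $\varphi$ is entire, $T(\omega)=O(\beta^{-\omega})$ for every $\beta>1$. With $\beta=(4|a|)^s$ we get $T(\lceil m/s\rceil)=O((4|a|)^{-m})$, so
\[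
m(m+1)(2|a|)^mT(\lceil m/s\rceil)=O(m(m+1)2^{-m})\to0\qquad(m\to\infty).
\]
Hence $\omega_j\le\lceil2^j/s\rceil$ for all large $j$. Since $s$ is arbitrary, $\omega_j/2^j\to0$.

\emph{The gaps.} Choose $j_0\ge1$ with $\omega_j\le2^{j-1}$ for $j\ge j_0$, and let
\[
\Lambda=\bigcup_{j\ge j_0}\{k:2^j-\omega_j<k\le2^j\}.
\]
The $j$-th block lies in $(2^{j-1},2^j]$. For $2^{J-1}\le x<2^J$ only blocks with $j\le J$ meet $[0,x]$, so $\#(\Lambda\cap[0,x])\le\sum_{j_0\le j\le J}\omega_j=o(2^J)=o(x)$. Thus $\Lambda$ has density zero. Take $f=\sum a_kz^k\in U(\mathbb D,0)$ from Lemma~\ref{lem:gaps}, and let $C$ be such that $|a_k|\le C2^k$ for all $k$.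

\emph{The partial sums at $a$.} Let $m=2^j$, $j\ge j_0$. In \eqref{eq:identity} with $n=m$ and $z=a$ the first term on the right vanishes. In the correction only $k\le m-\omega_j$ contribute, and for these $i>m-k\ge\omega_j$. Since $2|a|\ge1$, \eqref{eq:omega} gives
\[
|S_m(\varphi f)(a)|\le\sum_{k\le m}C(2|a|)^k\,T(\omega_j)\le C(m+1)(2|a|)^m\,T(\omega_j)\le\frac Cm .
\]
So $S_{2^j}(\varphi f)(a)\to0$, and $\varphi f\notin U(\mathbb D,0)$ by Proposition~\ref{prop:mechanism}.
\end{proof}

\section{The size of the exceptional set}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:C}}]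
\emph{$E_\varphi$ is meager.} The zeros of $\varphi$ in $\mathbb D$ are finite in number, since $\varphi\not\equiv0$ has only finitely many zeros in $\overline{\mathbb D}$. Write $\varphi=p\varphi_1$, where $p$ is the monic polynomial carrying these zeros with multiplicity and $\varphi_1$ is entire and zero-free in $\mathbb D$. Multiplication by $\varphi_1$ is a homeomorphism of $H(\mathbb D)$ onto itself, with inverse multiplication by $1/\varphi_1\in H(\mathbb D)$. Since $U(\mathbb D,0)$ is a dense $G_\delta$ \cite{MW}, so is $\{f:\varphi_1f\in U(\mathbb D,0)\}$. For $f$ in this set, $\varphi f=p\,(\varphi_1f)\in U(\mathbb D,0)$ by Theorem~\ref{thm:B}, because all zeros of $p$ lie in $\mathbb D$. So $E_\varphi$ is contained in the complement of a dense $G_\delta$.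

\emph{$E_\varphi$ is dense if $\varphi$ has a zero in $\mathbb C\setminus\mathbb D$.} If $F\in U(\mathbb D,0)$ and $e$ is entire, then $F+e\in U(\mathbb D,0)$: given $K$ and $h$, approximate $h-e$ on $K$ by $S_{\lambda_n}(F)$ and use that $S_n(e)\to e$ uniformly on $K$. Let $f\in E_\varphi$, which exists by Theorem~\ref{thm:B}, and let $q$ be a polynomial. Then $f+q\in U(\mathbb D,0)$. If $\varphi(f+q)$ were in $U(\mathbb D,0)$, then so would be $\varphi f=\varphi(f+q)-\varphi q$, as $\varphi q$ is entire; this is false. Hence $f+q\in E_\varphi$ for every polynomial $q$. Polynomials are dense in $H(\mathbb D)$, and therefore so is $E_\varphi$.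
\end{proof}

\section{\texorpdfstring{What the partial sums of $pf$ still approximate}{What the partial sums of pf still approximate}}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:D}(ii)}]
Let $g=pf$. By Lemma~\ref{lem:complement}, $K=K'\cup A_b$ is admissible and $K'\cap A_b=\emptyset$.

\emph{Only if.} Suppose $S_n(g)\to h$ uniformly on $K$ along $n=\lambda_\nu\to\infty$. Then there is $B\ge1$ with $|S_n(g)|\le B$ on $A_b$ for all these $n$. Let $m=2^j$ with $n/2<m\le n$. By \eqref{eq:compare}, $S_n(g)-S_m(g)\to0$ uniformly on $|z|\le b$. By \eqref{eq:exact}, $S_m(g)=p\,S_m(f)$ for large $n$. Hence $h|_{K'}$ is the uniform limit on $K'$ of the functions $p\,S_m(f)\in p\,A(K')$.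

\emph{If.} Let $\varepsilon>0$ and choose $u\in A(K')$ with $\|h-pu\|_{K'}<\varepsilon$. Since $b$ exceeds the moduli of the zeros of $p$, there are no zeros on $A_b$. So the function $h_1$ equal to $u$ on $K'$ and to $h/p$ on $A_b$ belongs to $A(K)$. By part (i), applied to the admissible set $K$, there are arbitrarily large $n$ with $\|S_n(g)-ph_1\|_K<\varepsilon$. As $ph_1=h$ on $A_b$, it follows that $\|S_n(g)-h\|_K<2\varepsilon$. Letting $\varepsilon\to0$ along a sequence, we obtain the required subsequence.
\end{proof}

\begin{remark}\label{rem:simple}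
Suppose all zeros of $p$ are simple, and let $a_1,\dots,a_s$ be those in $K'$. Then
\[
\overline{p\,A(K')}=\{h\in A(K'):h(a_1)=\dots=h(a_s)=0\}.
\]
The inclusion ``$\subset$'' holds because point evaluations are continuous. Conversely, let $h$ vanish at all $a_i$. By Mergelyan's theorem there are polynomials $q_\nu\to h$ uniformly on $K'$. Let $\ell_i$ be polynomials with $\ell_i(a_i)=1$ and $\ell_i(a_k)=0$ for $k\ne i$. Then $q_\nu-\sum_iq_\nu(a_i)\ell_i$ also converges to $h$ on $K'$, because $q_\nu(a_i)\to h(a_i)=0$. It is divisible by $\prod_i(z-a_i)$, and $p/\prod_i(z-a_i)$ has no zero on $K'$, so it lies in $p\,A(K')$. For $p(z)=z-a$ with $a\in K'$, the only constraint is thus $h(a)=0$, as \eqref{eq:ata} suggests.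
\end{remark}

\begin{thebibliography}{9}

\bibitem{MW}
\emph{Mini-Workshop: Complex Approximation and Universality},
\texttt{https://ems.press/content/serial-article-files/46147?nt=1}.

\bibitem{Remmert}
R.~Remmert, \emph{Classical Topics in Complex Function Theory}, Ch.~11.

\end{thebibliography}

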